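\title{Pure braid groups are presented by the reduced words of the full twist}

\begin{abstract}
Let $W$ be a finite irreducible Coxeter group and $c$ a Coxeter element. We prove that the pure braid group of $W$ is generated by the squares of the generators of the dual braid group $B_c(W)$, subject only to the relations that all reduced words for the full twist $\Delta^2$ in these squares are equal. The result follows from a presentation of the fundamental group of the complement of any complexified real central hyperplane arrangement: the generators are straight meridians from a generic complex base point, and each chamber contributes the words obtained by reading the hyperplanes in angular order along a complex line. The chambers that meet a generic real affine plane suffice.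
\end{abstract}

\section{Three presentations}\label{sec:intro}

For a set $\mathcal X$ of words in an alphabet $A$, let $\langle A:\overline{\mathcal X}\rangle$ be the group generated by $A$ subject to the relations that all words of $\mathcal X$ are equal.

Let $W$ be a finite irreducible Coxeter group of rank $n$, with simple reflections $S$ and longest element $w_0$. Let $T$ be the set of reflections, that is, of conjugates of elements of $S$, and $N=|T|$. For $A=S$ or $A=T$ and $w\in W$, let $\mathrm{Red}_A(w)$ be the set of shortest words in $A$ with product $w$. The \emph{braid group} $B(W)$ is generated by $S$ subject to the braid relations $ss's\cdots=s'ss'\cdots$, where each side has as many letters as the order of $ss'$. By results of Brieskorn--Saito and, independently, Deligne,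
\[
B(W)=\langle S:\overline{\mathrm{Red}_S(w_0)}\rangle .
\]
We write $\Delta\in B(W)$ for the common value of the words of $\mathrm{Red}_S(w_0)$. The relations are long, but short relations are recovered from them by cancellation: every reduced word extends to a reduced word for $w_0$, so both sides of a braid relation can be completed by the same tail, and the tail cancels.

A \emph{Coxeter element} $c$ is a product of all simple reflections in some order. By results of Bessis \cite{Bessis} and, independently, Brady and Watt \cite{BW}, building on work of Birman, Ko and Lee, the braid group is also presented as the \emph{dual braid group}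
\[
B_c(W)=\langle T:\overline{\mathrm{Red}_T(c)}\rangle .
\]
We write $\mathbf t$ for the generator attached to $t\in T$. The relations equate words of the same length, so there is a \emph{length homomorphism} $B_c(W)\to\mathbb Z$ with $\mathbf t\mapsto 1$.

The \emph{pure braid group} $P_c(W)$ is the kernel of the map $B_c(W)\to W$, $\mathbf t\mapsto t$. It is generated by $\mathbb T=\{\mathbf t^2:t\in T\}$. Its center is infinite cyclic, and the generator of positive length is the \emph{full twist} $\Delta^2$, the square of $\Delta$; we take this description of the center as known. Let $\mathrm{Red}_{\mathbb T}(\Delta^2)$ be the set of shortest positive words in the alphabet $\mathbb T$ that represent $\Delta^2$. These are the words $\mathbf t_1^2\mathbf t_2^2\cdots\mathbf t_N^2$ with value $\Delta^2$ in which $(t_1,\dots,t_N)$ is an ordering of $T$ (see Lemma~\ref{lem:red}).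

In both presentations above one picks a generating set and a distinguished element, and declares all shortest words for that element equal. The pure braid group has a natural generating set $\mathbb T$ and a natural element $\Delta^2$, so one may ask whether the same recipe works a third time. The first test is passed: all words of $\mathrm{Red}_{\mathbb T}(\Delta^2)$ have the same letters, so the recipe produces a group with abelianization $\mathbb Z^N$, which is also the abelianization of $P_c(W)$ (Remark~\ref{rem:wind} shows where the $N$ independent homomorphisms to $\mathbb Z$ come from). That the recipe works is posed as a conjecture in \cite{OWR}, and we prove it.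

\begin{theorem}\label{thm:main}
Let $W$ be a finite irreducible Coxeter group and $c$ a Coxeter element. Let $G=\langle\mathbb T:\overline{\mathrm{Red}_{\mathbb T}(\Delta^2)}\rangle$ be the group with one formal generator for each element of $\mathbb T$ and the relations that all words of $\mathrm{Red}_{\mathbb T}(\Delta^2)$ are equal. Then the natural homomorphism $G\to P_c(W)$, which sends each formal generator to the corresponding square $\mathbf t^2$, is an isomorphism.
\end{theorem}

\begin{example}\label{ex:A2}
Let $W=S_3$, $a=(1\,2)$, $b=(2\,3)$, $t=(1\,3)$ and $c=ab$. Then $\mathrm{Red}_T(c)=\{ab,bt,ta\}$, and $B_c(W)$ has the relations $\mathbf{ab}=\mathbf{bt}=\mathbf{ta}$; call the common value $\mathbf c$. From $\mathbf{bab}=\mathbf b\cdot\mathbf{ta}=\mathbf{ca}=\mathbf{aba}$ we get $\Delta^2=\mathbf{aba}\cdot\mathbf{bab}=\mathbf c^3$. From $\mathbf{ac}=\mathbf a\cdot\mathbf{bt}=\mathbf{ct}$ and $\mathbf{tc}=\mathbf t\cdot\mathbf{ab}=\mathbf{cb}$ we get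
\[
\mathbf a^2\mathbf b^2\mathbf t^2=\mathbf a\,\mathbf c\,\mathbf c\,\mathbf t=\mathbf c\,\mathbf t\,\mathbf c\,\mathbf t=\mathbf c\,\mathbf c\,\mathbf b\,\mathbf t=\mathbf c^3 .
\]
A rotation of a word is a conjugate of it and $\Delta^2$ is central, so $\mathrm{Red}_{\mathbb T}(\Delta^2)$ is closed under rotation and contains the three rotations of $\mathbf a^2\mathbf b^2\mathbf t^2$. It does not contain the three other orderings. Indeed, by Example~\ref{ex:lines} and Proposition~\ref{prop:dictionary}, $P_c(W)\cong F_2\times\mathbb Z$ in such a way that any two elements of $\mathbb T$ project to a free basis of $F_2$, while $\mathbf a^2\mathbf t^2\mathbf b^2=\Delta^2$ would force $\mathbf b^2$ and $\mathbf t^2$ to commute. So $G$ is defined by making the product of its three generators central, and $G\cong F_2\times\mathbb Z$.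
\end{example}

To prove Theorem~\ref{thm:main} one has to exhibit enough words for $\Delta^2$, and show that cancellation among them yields every relation of $P_c(W)$. We do both geometrically. The pure braid group is the fundamental group of the complement $M$ of the complexified reflection hyperplanes. Fix a generic complex base point $v$ and consider the complex lines through $v$ with real direction $u$. Such a line meets the $N$ hyperplanes in $N$ points seen from $v$ under distinct angles. The large circle in the line is the full twist, and it is the product of the straight loops around the $N$ points, taken in angular order. This gives words for the full twist, depending only on the chamber of $u$ and on the angle at which one starts reading (Section~\ref{sec:words}). The group $\pi_1(M)$ is the free group of one punctured line modulo the monodromy of the pencil of lines through $v$ (Section~\ref{sec:pencil}). This monodromy is generated by small half-turns of $u$ around walls of chambers (Section~\ref{sec:halfturns}), and a half-turn conjugates a single generator by a block of letters with which it commutes once the words of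 the two adjacent chambers are equated (Section~\ref{sec:monodromy}). None of this uses the group $W$: the statement, Theorem~\ref{thm:arr}, holds for every real central arrangement. The group $W$ enters in Section~\ref{sec:coxeter}, where a base point that is an eigenvector of $c$ identifies the squares $\mathbf t^2$ with the straight loops. Section~\ref{sec:proof} finishes the proof and discusses how few words suffice.

\section{Straight meridians and chamber words}\label{sec:words}

Paths are composed from left to right. We often use the following principle. If $(\delta_\sigma)_{0\le\sigma\le1}$ is a continuous family of loops in a space and $\epsilon(\sigma)$ is the base point of $\delta_\sigma$, then the square $(\sigma,\tau)\mapsto\delta_\sigma(\tau)$ shows that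
\begin{equation}\label{eq:family}
\delta_1\simeq\epsilon^{-1}\,\delta_0\,\epsilon .
\end{equation}

Let $V_{\mathbb R}$ be a real vector space of dimension $n$ and $V=V_{\mathbb R}\otimes\mathbb C$, with complex conjugation $x\mapsto\bar x$. Let $\mathcal A$ be a finite nonempty set of linear hyperplanes $H=\ker\alpha_H$ of $V_{\mathbb R}$, where the $\alpha_H$ are real linear forms, extended $\mathbb C$-linearly to $V$. Put $N=|\mathcal A|$ and $M=V\setminus\bigcup_H H_{\mathbb C}$. A vector of $V_{\mathbb R}$ is \emph{regular} if it lies on no $H$, and the \emph{chambers} are the components of the set of regular vectors; they are the nonempty sets defined by prescribing the signs of all $\alpha_H$, hence convex. Let $\mathcal L_2$ be the set of subspaces $H\cap K$ with $H\neq K$ in $\mathcal A$. For $X\in\mathcal L_2$ let $\nu_X$ be the number of $H\in\mathcal A$ containing $X$, and put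
\[
b_2=\sum_{X\in\mathcal L_2}(\nu_X-1).
\]

For $v'\in M$, $H\in\mathcal A$ and $u\in V_{\mathbb R}$ with $\alpha_H(u)\ne0$, the complex line $v'+\mathbb Cu$ meets $H_{\mathbb C}$ in the point $v'-\frac{\alpha_H(v')}{\alpha_H(u)}u$. Suppose that the closed segment from $v'$ to this point meets no $K_{\mathbb C}$ with $K\neq H$. The \emph{straight meridian} $m_H(v',u)\in\pi_1(M,v')$ goes along the segment until near its end, makes a small counterclockwise circle around the end in the line $v'+\mathbb Cu$, and returns along the segment. (A complex line has a canonical orientation, so ``counterclockwise'' does not depend on a coordinate.) Let $\Omega(v')$ be the loop $\theta\mapsto e^{i\theta}v'$, $0\le\theta\le2\pi$.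

From a real base point, segments toward most hyperplanes run into other hyperplanes. The following condition removes all such obstructions at once. We fix $v\in M$ with
\begin{equation}\label{eq:generic}
\alpha_H(v)/\alpha_K(v)\notin\mathbb R\qquad\text{for all }H\neq K\text{ in }\mathcal A .
\end{equation}
Such points are dense in $V$: for $v=x+iy$ with $x,y$ real, the condition fails only on the zero sets of the polynomials $\operatorname{Im}\big(\alpha_H(v)\overline{\alpha_K(v)}\big)=\alpha_H(y)\alpha_K(x)-\alpha_H(x)\alpha_K(y)$, which are nonzero because $\alpha_H,\alpha_K$ are independent. Put $\Omega=\Omega(v)$ and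
\[
\lambda_H(u)=-\alpha_H(v)/\alpha_H(u),
\]
so that $v+\lambda u\in H_{\mathbb C}$ exactly when $\lambda=\lambda_H(u)$. For regular $u$ the quotient $\lambda_H(u)/\lambda_K(u)$ is a nonzero real multiple of $\alpha_H(v)/\alpha_K(v)$, so the arguments of the $\lambda_H(u)$ are pairwise distinct modulo $\pi$. The argument of $\lambda_H(u)$ depends only on the sign of $\alpha_H(u)$, hence only on the chamber $C$ of $u$. For $\theta_0\in\mathbb R$, the \emph{chamber word} $\mathsf w(C,\theta_0)$ in the alphabet $\mathcal A$ lists every $H$ once, by increasing argument of $\lambda_H(u)$ in $[\theta_0,\theta_0+2\pi)$. For a word $\mathsf w$ in $\mathcal A$ and elements $y_H$ of a group, $\mathsf w[y]$ denotes the product obtained by substituting $y_H$ for $H$.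

\begin{theorem}\label{thm:arr}
Let $n\ge2$ and let $v$ satisfy \eqref{eq:generic}.
\begin{enumerate}
\item[(i)] The straight meridian $m_H=m_H(v,u)$ is defined for every real $u$ with $\alpha_H(u)\neq0$ and does not depend on $u$, and $\mathsf w(C,\theta_0)[m]=\Omega$ for all chambers $C$ and all $\theta_0$.
\item[(ii)] The group $\pi_1(M,v)$ is generated by the $m_H$, $H\in\mathcal A$, subject only to the relations that all words $\mathsf w(C,\theta_0)$ are equal.
\item[(iii)] There is a real affine plane $\Pi\subset V_{\mathbb R}$ such that in \textup{(ii)} it suffices to use the chambers that meet $\Pi$; there are $1+N+b_2$ of them.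
\end{enumerate}
\end{theorem}

Part (i) rests on a fact about the punctured plane. Let $F=\mathbb C\setminus\{\lambda_1,\dots,\lambda_k\}$, where the punctures $\lambda_j$ are nonzero and have pairwise distinct arguments. The \emph{straight loop} $x_j\in\pi_1(F,0)$ runs along the segment toward $\lambda_j$, around a small counterclockwise circle, and back. Since $F$ deformation retracts onto the union of these segments and circles, the $x_j$ form a free basis of $\pi_1(F,0)$. For $R>0$ and $\theta<\theta'\le\theta+2\pi$, the \emph{sector loop} goes from $0$ to $Re^{i\theta}$ along the ray, along the counterclockwise arc to $Re^{i\theta'}$, and back to $0$ along the ray.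

\begin{lemma}\label{lem:sector}
If no puncture lies on the sector loop, its class is the product, in increasing order of argument, of the $x_j$ over the punctures with $|\lambda_j|<R$ and argument in $(\theta,\theta')$.
\end{lemma}

\begin{proof}
Choose $\theta=\theta_0<\theta_1<\dots<\theta_r=\theta'$ with differences less than $\pi$, such that the intermediate rays carry no puncture and each interval contains the argument of at most one puncture. Going in and out along the intermediate rays writes the loop as the product, in increasing order, of the loops of the thin sectors. A thin sector $D$ of radius $R$ is convex. If it contains no puncture, its loop is trivial. If it contains $\lambda_j$, then its loop and $x_j$ both lie in $D\setminus\{\lambda_j\}$, whose fundamental group is $\mathbb Z$, and both wind once around $\lambda_j$; so they are equal.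
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:arr}(i)]
Replacing $u$ by a nonzero real multiple changes neither the line nor the segment, so we may assume $\alpha_H(u)=1$. On the segment $v-\tau\alpha_H(v)u$, $0\le\tau\le1$, the form $\alpha_K$ with $K\neq H$ takes the value $\alpha_K(v)-\tau\alpha_K(u)\alpha_H(v)$, which is nonzero by \eqref{eq:generic}. So the meridian is defined. Two vectors with $\alpha_H=1$ are joined by a segment of such vectors, and by compactness one radius serves for all the small circles. The meridians then form a continuous family of loops at $v$, so they are homotopic.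

Let $u\in C$. Decreasing $\theta_0$ slightly does not change the word, so we may assume that $\theta_0$ is the argument of no $\lambda_H(u)$. Choose $R$ with $R|\alpha_H(u)|>|\alpha_H(v)|$ for all $H$, that is, $R>|\lambda_H(u)|$. Apply Lemma~\ref{lem:sector} in the line $v+\mathbb Cu$ with $\theta'=\theta_0+2\pi$: the element $\mathsf w(C,\theta_0)[m]$ is represented by the path $y_\tau=v+\tau Re^{i\theta_0}u$ from $v$ to $y_1$, followed by the circle $v+Re^{i(\theta_0+\theta)}u$, followed by the inverse of the first path. The homotopy
\[
(1-\sigma+\sigma e^{i\theta})\,v+Re^{i(\theta_0+\theta)}u,\qquad 0\le\sigma\le1,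
\]
stays in $M$, because $|1-\sigma+\sigma e^{i\theta}|\le1$ and $|\alpha_H(v)|<R|\alpha_H(u)|$. It equals $y_1$ for $\theta=0$ and $\theta=2\pi$, and it deforms the circle to $\Omega(y_1)$. By \eqref{eq:family} for the family $\Omega(y_\tau)$, conjugating $\Omega(y_1)$ back along $y_\tau$ gives $\Omega$.
\end{proof}

\begin{remark}\label{rem:wind}
The winding number of $\alpha_H$ around $0$ defines a homomorphism $\pi_1(M,v)\to\mathbb Z$. It takes the value $1$ on $m_H$ and on $\Omega$, and the value $0$ on $m_K$ for $K\ne H$, since $\alpha_H$ does not vanish at the center of the small circle of $m_K$. So the $m_H$ are distinct, and every positive word in the $m_H$ with value $\Omega$ contains each letter exactly once.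
\end{remark}

Two small arrangements show what the chamber words know.

\begin{example}[Lines in a plane]\label{ex:lines}
Let $n=2$ and $N\ge2$. The $\mathbb R$-linear map $V_{\mathbb R}^*\to\mathbb C$, $\alpha\mapsto\alpha(v)$, is bijective, since by \eqref{eq:generic} it sends two independent forms to $\mathbb R$-independent numbers. For regular $u$, each $\lambda_H(u)$ is the image of the form $-\alpha_H/\alpha_H(u)$, which is negative on $u$; so all $\lambda_H(u)$ lie in one open half-plane. Number the hyperplanes $H_1,\dots,H_N$ by increasing angle in $[0,\pi)$ of the real lines $\mathbb R\alpha_H(v)\subset\mathbb C$. Points on these lines that lie in one half-plane, read by increasing argument, spell a rotation of $H_1\cdots H_N$. So the chamber words are exactly the $N$ rotations of $H_1\cdots H_N$. In a group generated by $g_1,\dots,g_N$, the rotations of $z=g_1\cdots g_N$ are the conjugates of $z$ by $g_1\cdots g_k$; they are all equal if and only if $z$ is central. Eliminating $g_N$, we see that Theorem~\ref{thm:arr}(ii) predicts $F_{N-1}\times\mathbb Z$, with basis $g_1,\dots,g_{N-1}$ and $z$.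

We confirm this directly. The projection of $M$ to $\mathbb PM$, the projective line minus $N$ points, is a principal $\mathbb C^*$-bundle with the section $\alpha_{H_1}=1$. So $\Omega$ generates a central subgroup $\mathbb Z$ of $\pi_1(M,v)$ with quotient $\pi_1(\mathbb PM)$. The vectors $u,v$ are independent over $\mathbb C$ by \eqref{eq:generic}, so $\lambda\mapsto[v+\lambda u]$ identifies the punctured line with $\mathbb PM\setminus\{[u]\}$. Filling in $[u]$ kills the large circle, so $\pi_1(\mathbb PM)$ is generated by the images of the $m_{H_j}$ with the single relation $m_{H_1}\cdots m_{H_N}=1$; it is free on any $N-1$ of them. Hence $g_j\mapsto m_{H_j}$, $z\mapsto\Omega$ is an isomorphism $F_{N-1}\times\mathbb Z\to\pi_1(M,v)$.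
\end{example}

\begin{example}[Coordinate planes]\label{ex:boolean}
Let $H_1,H_2,H_3$ be the coordinate planes in $\mathbb R^3$ and $v=(1,e^{i\pi/3},e^{2i\pi/3})$. For $u=(-1,-1,-1)$ the arguments of $\lambda_{H_1},\lambda_{H_2},\lambda_{H_3}$ are $0,\pi/3,2\pi/3$, and we read the rotations of $H_1H_2H_3$. For $u=(-1,1,-1)$ the argument of $\lambda_{H_2}$ has jumped to $4\pi/3$, and we read the rotations of $H_1H_3H_2$. All six orderings occur; $g_1g_2g_3=g_1g_3g_2$ gives $g_2g_3=g_3g_2$, and the rotated pairs give the other two commutations. The group is $\mathbb Z^3=\pi_1((\mathbb C^*)^3)$. For three lines in a plane only six of the eight sign patterns are chambers, and the two missing ones are those that would give the second cyclic order.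
\end{example}

In Example~\ref{ex:boolean} the relation came from crossing a wall: one letter jumped over a block, and cancellation made the letter commute with the block. The proof of Theorem~\ref{thm:arr}(ii) shows that all relations of $\pi_1(M,v)$ arise in this way.

\section{The pencil of lines through the base point}\label{sec:pencil}

We now let the direction $u$ be complex. The punctured lines $v+\mathbb Cu$ form a fiber bundle as long as the $N$ punctures stay finite and distinct, and $\pi_1(M,v)$ will be the quotient of the free group of a fiber by the monodromy. We first recall two tools.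

Let $Y$ be a connected complex manifold and $Z=Z_1\cup\dots\cup Z_k$ a closed analytic hypersurface with irreducible components $Z_j$. A \emph{meridian} of $Z_j$ is a loop in $Y\setminus Z$ obtained from the boundary of a small complex disc that is transverse to $Z_j$ at a smooth point lying on no other $Z_l$, joined to the base point by a path in $Y\setminus Z$.

\begin{lemma}[Meridian lemma]\label{lem:meridian}
The map $\pi_1(Y\setminus Z)\to\pi_1(Y)$ is onto, and its kernel is the normal closure of one meridian of each $Z_j$, chosen arbitrarily.
\end{lemma}

We recall the reason. The singular locus of $Z$ has real codimension at least $4$, so removing it does not change $\pi_1(Y)$. A generic loop misses $Z$, which gives surjectivity. A generic disc meets the smooth part of $Z$ transversally in finitely many points, so its boundary is a product of meridians and their inverses. All meridians of $Z_j$ are conjugate, because the smooth points of $Z_j$ on no other component form a connected manifold.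

Next let $p:E\to U$ be a fiber bundle with connected fibers $F_u$ and a section $\sigma$. The section makes $p_*$ onto on all homotopy groups, so the long exact sequence gives a split short exact sequence: $\pi_1(F_u,\sigma(u))$ is a normal subgroup of $\pi_1(E,\sigma(u))$, equal to $\ker p_*$, and every element is uniquely $x\cdot\sigma(\delta)$ with $x\in\pi_1(F_u)$, $\delta\in\pi_1(U,u)$. For a path $\delta$ in $U$ from $u$ to $u'$, \emph{transport} is the isomorphism
\[
\Phi_\delta:\pi_1(F_u,\sigma(u))\to\pi_1(F_{u'},\sigma(u')),\qquad x\mapsto\sigma(\delta)^{-1}\,x\,\sigma(\delta).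
\]
It depends only on the homotopy class of $\delta$, and $\Phi_{\delta\delta'}=\Phi_{\delta'}\circ\Phi_\delta$. By \eqref{eq:family}, if $x_\tau$ is a continuous family of loops in $F_{\delta(\tau)}$ based at $\sigma(\delta(\tau))$, then $\Phi_\delta(x_0)=x_1$. This is how we compute transport.

To get a bundle we must remove the directions $u$ for which two punctures collide. For $X\in\mathcal L_2$ choose $H\ne K$ in $\mathcal A$ with $X=H\cap K$, and put
\[
\kappa_X=\alpha_H(v)\,\alpha_K-\alpha_K(v)\,\alpha_H,\qquad Z_X=\ker\kappa_X\subset V .
\]

\begin{lemma}\label{lem:collision}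
\begin{enumerate}
\item[(a)] $Z_X=\mathbb Cv\oplus X_{\mathbb C}$; this \emph{collision hyperplane} does not depend on the choice of $H,K$. If $u\in M$ and $H\neq K$, then $\lambda_H(u)=\lambda_K(u)$ if and only if $u\in Z_{H\cap K}$.
\item[(b)] $Z_X\cap V_{\mathbb R}=X$.
\item[(c)] $\kappa_X(\bar v)\neq0$.
\item[(d)] The hyperplanes $H_{\mathbb C}$ $(H\in\mathcal A)$ and $Z_X$ $(X\in\mathcal L_2)$ are pairwise distinct.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The form $\kappa_X$ is nonzero since $\alpha_H,\alpha_K$ are independent and $\alpha_H(v)\ne0$. It vanishes on $v$ and on $X_{\mathbb C}$, and $v\notin X_{\mathbb C}$, so its kernel is the $(n-1)$-dimensional space $\mathbb Cv\oplus X_{\mathbb C}$. The equation $\lambda_H(u)=\lambda_K(u)$ reads $\alpha_H(v)\alpha_K(u)-\alpha_K(v)\alpha_H(u)=0$.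
(b) Let $x$ be real with $\alpha_H(v)\alpha_K(x)=\alpha_K(v)\alpha_H(x)$. If $\alpha_K(x)\neq0$, then $\alpha_H(v)/\alpha_K(v)$ is real, against \eqref{eq:generic}. So $\alpha_K(x)=0$, and then $\alpha_H(x)=0$.
(c) $\kappa_X(\bar v)=2i\operatorname{Im}\big(\alpha_H(v)\overline{\alpha_K(v)}\big)\neq0$ by \eqref{eq:generic}.
(d) The $Z_X$ are distinct by (b), and they contain $v$, which lies on no $H_{\mathbb C}$.
\end{proof}

Part (b) is the main use of \eqref{eq:generic}: collisions do not happen for real regular directions. Let $\mathcal H$ be the set of all $H_{\mathbb C}$ and $Z_X$, and $U=V\setminus\bigcup\mathcal H$. By (b), the real points of $U$ are exactly the regular vectors. For $u\in U$ the numbers $\lambda_H(u)$ are finite, nonzero and distinct. Put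
\[
F_u=\mathbb C\setminus\{\lambda_H(u):H\in\mathcal A\},\qquad E=\{(u,\lambda):u\in U,\ \lambda\in F_u\},\qquad\sigma(u)=(u,0).
\]
The projection $E\to U$ is a fiber bundle: for $u$ near $u_0$, the maps $\lambda\mapsto\lambda+\sum_H\chi(\lambda-\lambda_H(u_0))\,(\lambda_H(u)-\lambda_H(u_0))$, with $\chi$ a smooth bump function of small support and $\chi(0)=1$, are homeomorphisms of $\mathbb C$ (perturbations of the identity with small Lipschitz constant) that carry $F_{u_0}$ to $F_u$. For regular real $u$ let $x_H(u)$ be the straight loops, a free basis of $\pi_1(F_u,0)$.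

\begin{proposition}\label{prop:vk}
Let $u$ be real and regular, and let $\mathcal N$ be the normal closure in $\pi_1(F_u,0)$ of the elements $x^{-1}\Phi_\delta(x)$ with $x\in\pi_1(F_u,0)$ and $\delta\in\pi_1(U,u)$. The map $\lambda\mapsto v+\lambda u$ induces an isomorphism
\[
\pi_1(F_u,0)/\mathcal N\ \cong\ \pi_1(M,v),\qquad x_H(u)\mapsto m_H .
\]
\end{proposition}

\begin{proof}
We compare both sides with the fundamental group of
\[
Y=\{(u',\lambda)\in V\times\mathbb C:\ v+\lambda u'\in M\},
\]
the union of all punctured lines, degenerate ones included. It is the complement of an algebraic hypersurface in $V\times\mathbb C$, hence a connected complex manifold, and it contains $V\times\{0\}$.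

\emph{Step 1: $\pi_1(Y,(u,0))=\pi_1(F_u,0)/\mathcal N$.} We have $E=Y\setminus\bigcup_{Q\in\mathcal H}Y_Q$ with $Y_Q=(Q\times\mathbb C)\cap Y$. Each $Y_Q$ is the complement in the vector space $Q\times\mathbb C$ of an algebraic subset, which is proper because it misses $Q\times\{0\}$. So $Y_Q$ is a connected closed submanifold of $Y$, hence irreducible. Choose $u_0\in Q$ on no other member of $\mathcal H$ and a small disc in $V\times\{0\}$ transverse to $Q\times\mathbb C$ at $(u_0,0)$. Its boundary lies in $\sigma(U)$ and can be joined to $(u,0)$ inside the connected set $\sigma(U)$. By Lemma~\ref{lem:meridian}, $\pi_1(E)\to\pi_1(Y)$ is onto, and its kernel lies in the normal closure of $\sigma_*\pi_1(U,u)$. Conversely $\sigma(U)$ lies in the contractible set $V\times\{0\}\subset Y$, so the kernel equals this normal closure. It remains to identify the quotient with $\pi_1(F_u)/\mathcal N$. In the quotient, $\Phi_\delta(x)=\sigma(\delta)^{-1}x\sigma(\delta)$ equals $x$, so $\pi_1(F_u)/\mathcal N$ maps onto it. In the other direction, $x\cdot\sigma(\delta)\mapsto x\mathcal N$ is a homomorphism, because $x\sigma(\delta)\cdot x'\sigma(\delta')=x\,\Phi_{\delta^{-1}}(x')\cdot\sigma(\delta\delta')$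 and $\Phi_{\delta^{-1}}(x')\in x'\mathcal N$; it kills $\sigma_*\pi_1(U,u)$ and provides the inverse.

\emph{Step 2: the map $\operatorname{ev}:Y\to M$, $(u',\lambda)\mapsto v+\lambda u'$, induces an isomorphism on $\pi_1$.} The map $(u',\lambda)\mapsto(v+\lambda u',\lambda)$ is a homeomorphism from $Y\setminus(V\times\{0\})$ onto $M\times\mathbb C^*$, under which $\operatorname{ev}$ becomes the first projection. The loop $\theta\mapsto(0,e^{i\theta})$ is a meridian of the irreducible hypersurface $V\times\{0\}$ of $Y$; in $M\times\mathbb C^*$ it is the loop $(v,e^{i\theta})$, a generator of $1\times\mathbb Z$. By Lemma~\ref{lem:meridian}, $\pi_1(M)\times\mathbb Z\to\pi_1(Y)$ is onto with kernel $1\times\mathbb Z$. Its composite with $\operatorname{ev}_*$ is the projection onto $\pi_1(M)$, which has the same kernel. So $\operatorname{ev}_*$ is an isomorphism at the base point $(0,1)$, hence at every base point of the connected space $Y$. It sends $x_H(u)$ to $m_H(v,u)=m_H$ by definition.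
\end{proof}

\section{Half-turns generate the monodromy}\label{sec:halfturns}

By Proposition~\ref{prop:vk} we must control $\Phi_\delta$ for all loops $\delta$ in $U$. Transport is easy to compute along paths that stay real, or nearly so. The difficulty is that $U$ has holes $Z_X$ far from the real locus. All loops of $U$ can be pushed into a generic complex line $\ell$ with real direction, but $\ell$ meets each $Z_X$ in a nonreal point, and inside $\ell$ a loop around that point cannot be brought near the real axis. We therefore add one real dimension. In the resulting three-dimensional slice $\Pi\times\mathbb R$, the hyperplane $Z_X$ becomes a line that descends to the real plane $\Pi$ and hits it at the point $X\cap\Pi$; a loop around it slides down along it, and ends as a loop around that point just above $\Pi$, hopping over the lines $H\cap\Pi$.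

From now on $n\geq 2$; this is needed for the plane $\Pi$ to exist.

\begin{lemma}\label{lem:generic}
There are $d,d',q\in V_{\mathbb R}$ such that, with $\Pi=q+\mathbb Rd+\mathbb Rd'$ and $\ell=q+\mathbb Cd$:
\begin{enumerate}
\item[(G1)] $d$ is regular, hence lies on no member of $\mathcal H$;
\item[(G2)] $d,d'$ are independent and $(\mathbb Rd+\mathbb Rd')\cap X=0$ for all $X\in\mathcal L_2$;
\item[(G3)] $\ell$ meets the members of $\mathcal H$ in distinct points;
\item[(G4)] $(\Pi+i\mathbb Rd)\cap Z_X\cap Z_{X'}=\emptyset$ for $X\ne X'$ in $\mathcal L_2$.
\end{enumerate}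
\end{lemma}

\begin{proof}
We choose $d$, $d'$, $q$ in this order, each outside finitely many proper real subspaces of $V_{\mathbb R}$. Note that a proper complex subspace of $V$ does not contain $V_{\mathbb R}$, so it meets $V_{\mathbb R}$ in a proper real subspace.

Choose $d$ regular and, in preparation for (G4), such that
\begin{equation}\label{eq:g2}
\kappa_X(\bar v)\,\kappa_{X'}(d)-\kappa_{X'}(\bar v)\,\kappa_X(d)\neq0\qquad\text{for }X\neq X' .
\end{equation}
The left side is a nonzero complex linear form in $d$, since $\kappa_X,\kappa_{X'}$ are independent and $\kappa_X(\bar v)\neq0$ by Lemma~\ref{lem:collision}(c),(d). Choose $d'$ outside $\mathbb Rd$ and outside the subspaces $X+\mathbb Rd$, of dimension $n-1$. If $\rho d+\rho'd'\in X$, then $\rho'=0$ by this choice and $\rho=0$ because $d\notin X$; this is (G2). For (G3), $q$ must avoid the complex hyperplanes $(Q\cap Q')+\mathbb Cd$ for $Q\neq Q'$ in $\mathcal H$.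

For (G4), fix $X\neq X'$ and let $\omega=\kappa_X(d)\kappa_{X'}-\kappa_{X'}(d)\kappa_X$. It vanishes on $d$ and on $Z_X\cap Z_{X'}$. If $q+\rho d+\rho'd'+ibd$ lies in $Z_X\cap Z_{X'}$, then $\omega(q)=-\rho'\omega(d')\in\mathbb R\,\omega(d')$. So it suffices that $q$ avoid $\{x\in V_{\mathbb R}:\omega(x)\in\mathbb R\,\omega(d')\}$, and this subspace is proper provided $\omega(V_{\mathbb R})=\mathbb C$. Otherwise $\omega(V_{\mathbb R})\subset z\mathbb R$ for some $z\in\mathbb C^*$; then $\omega/z$ is a real form and $\omega(\bar v)=z\,\overline{\omega(v)/z}=0$, because $\omega(v)=0$. This contradicts \eqref{eq:g2}.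
\end{proof}

Fix such $d,d',q$, and identify the \emph{slice} $\Pi+i\mathbb Rd$ with $\Pi\times\mathbb R$ by $x+ibd\leftrightarrow(x,b)$. It contains $\ell$. We call $b$ the height.

\begin{lemma}\label{lem:slice}
In the slice, $H_{\mathbb C}$ is $(H\cap\Pi)\times\{0\}$, and $H\cap\Pi$ is a line. The hyperplane $Z_X$ is the graph $\{(x_X(b),b):b\in\mathbb R\}$ of an affine map $x_X:\mathbb R\to\Pi$, and $x_X(b)\neq x_{X'}(b)$ for all $b$ and all $X\neq X'$. Moreover $X\cap\Pi=\{x_X(0)\}$, any two lines $H\cap\Pi$, $K\cap\Pi$ meet exactly in $x_{H\cap K}(0)$, and exactly $\nu_X$ of the lines pass through $x_X(0)$.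
\end{lemma}

\begin{proof}
The equation $\alpha_H(x)+ib\,\alpha_H(d)=0$ means $b=0$ and $x\in H$, by (G1); and $\alpha_H$ is not constant on $\Pi$. With $g_X=\kappa_X/\kappa_X(d)$, the equation of $Z_X$ is $g_X(x)=-ib$. We have $g_X(q+\rho d+\rho'd')=g_X(q)+\rho+\rho'g_X(d')$. If $g_X(d')$ were a real number $\rho_0$, then $d'-\rho_0d\in Z_X\cap V_{\mathbb R}=X$, against (G2). So $g_X:\Pi\to\mathbb C$ is a bijective real affine map, and $x_X(b)=g_X^{-1}(-ib)$. The graphs are disjoint by (G4). At height $0$, $\{x_X(0)\}=Z_X\cap\Pi=X\cap\Pi$, which also describes $H\cap K\cap\Pi$. Finally, if $x_X(0)\in H$, pick $K\neq H$ containing $X$; then $x_X(0)\in H\cap K\cap\Pi$, so $x_X(0)=x_{H\cap K}(0)$ and $X=H\cap K\subset H$.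
\end{proof}

\begin{lemma}\label{lem:line}
The map $\pi_1(\ell\cap U,u)\to\pi_1(U,u)$ is onto for every $u\in\ell\cap U$.
\end{lemma}

\begin{proof}
Write $V=V'\oplus\mathbb Cd$ with coordinates $(y,z)$. By (G1) the members of $\mathcal H$ are the graphs $z=z_j(y)$ of distinct linear forms $z_j$ on $V'$. Let $D\subset V'$ be the union of the hyperplanes $z_j=z_k$, $j\ne k$, and $U'=U\setminus(D\times\mathbb C)$. Then $U'\to V'\setminus D$ is a fiber bundle with punctured lines as fibers, as in Section~\ref{sec:pencil}. For $R$ larger than the norms of all $z_j$, the map $\zeta(y)=(y,R(1+|y|))$ sends all of $V'$ into $U$, and restricts to a section of the bundle. So $\pi_1(U',\zeta(y_0))$ is generated by the fundamental group of the fiber over $y_0$ and by $\zeta_*\pi_1(V'\setminus D)$. The map $\pi_1(U')\to\pi_1(U)$ is onto by Lemma~\ref{lem:meridian}, and it kills $\zeta_*\pi_1(V'\setminus D)$ because $\zeta$ is defined on the contractible space $V'$. By (G3), $\ell\cap U$ is a fiber. It is connected, so the base point can be moved to any of its points.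
\end{proof}

Let $y\in\Pi$ lie on exactly one $H\in\mathcal A$. Then $y$ lies in no $X$, hence on no $Z_X$, and a small ball around $y$ in $V$ meets $\bigcup\mathcal H$ only in $H_{\mathbb C}$. The \emph{half-turns} at $y$ of radius $\eta$ are the paths $y+\eta e^{i\varphi}d$ from $y+\eta d$ to $y-\eta d$, with $\varphi$ running from $0$ to $\pi$ (the upper one, through positive heights) or from $0$ to $-\pi$ (the lower one), and their inverses. For small $\eta$ they lie in $U$.

\begin{proposition}\label{prop:halfturns}
Let $u\in\ell\cap V_{\mathbb R}$ be regular. Every loop in $U$ at $u$ is homotopic to a concatenation of paths in $\Pi$ that stay in one chamber, and half-turns at points of $\Pi$. The radius of a half-turn at $y$ can be taken smaller than any prescribed $\eta(y)>0$.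
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:line} we may take the loop in $\ell\cap U$, piecewise linear, with all vertices other than $u$ off the real axis $\ell\cap V_{\mathbb R}$. It meets the real axis in finitely many points, which are regular. So it suffices to treat an arc $(x(\tau),b(\tau))$, $0\le\tau\le1$, in the slice and in $U$, between regular points of $\Pi$, whose height is nonzero for $0<\tau<1$. We assume $0<b\le\bar b$ there; for negative heights replace $b$ by $-b$ and upper by lower half-turns.

\emph{Straightening the $Z_X$.} We want to lower the arc toward $\Pi$, and the slanted lines $Z_X$ are in the way; we first make them vertical. Choose $\varepsilon>0$ smaller than the distance between $x_X(b)$ and $x_{X'}(b)$ for all $X\neq X'$ and $0\le b\le\bar b$; this uses (G4) and compactness. Let $\chi$ be a smooth bump function on the plane, supported in the $\varepsilon$-ball, with $\chi(0)=1$, and let $\dot x_X$ be the constant velocity of $x_X$. The bounded smooth vector field $\sum_X\chi(x-x_X(b))\,\dot x_X$ on $\Pi$, depending on the time $b$, equals $\dot x_X$ at $x_X(b)$. Its flow gives homeomorphisms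 $\psi_b$ of $\Pi$ for $0\le b\le\bar b$, continuous in $b$ together with their inverses, with $\psi_0=\mathrm{id}$ and $\psi_b(x_X(0))=x_X(b)$. Let $\Pi^\circ=\Pi\setminus\{x_X(0):X\in\mathcal L_2\}$ and
\[
\mathcal Z=\{(\xi,b)\in\Pi^\circ\times[0,\bar b]:\ b>0\text{ or }\xi\text{ is regular}\}.
\]
The map $\Psi(\xi,b)=(\psi_b(\xi),b)$ sends $\mathcal Z$ into $U$: at positive height only the points $x_X(b)$ must be avoided, and at height $0$ the image is the regular point $\xi$. The arc is the image under $\Psi$ of the path $(\xi(\tau),b(\tau))$ in $\mathcal Z$ with $\xi(\tau)=\psi_{b(\tau)}^{-1}(x(\tau))$.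

\emph{Pushing down.} In the open set $\Pi^\circ$, homotope $\xi$ with fixed endpoints to a piecewise linear path $\xi'$ with regular vertices. It crosses the lines $H\cap\Pi$ transversally and finitely often, and one at a time, since a point of $\Pi^\circ$ lies on at most one line. With $b$ unchanged this homotopy stays in $\mathcal Z$, because $b>0$ except at the fixed endpoints. Let $b':[0,1]\to[0,\bar b]$ be continuous, positive at the crossing times, and zero outside small intervals around them. The homotopy $(\xi',(1-\sigma)b+\sigma b')$ stays in $\mathcal Z$: for $\sigma<1$ the height is positive except at the endpoints, and for $\sigma=1$ it is positive whenever $\xi'$ is not regular. Where $b'=0$, the path $\Psi(\xi',b')$ is $\xi'$ and runs in a chamber.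

\emph{One crossing.} Let $\xi'$ cross $H$ at $y$, and let $O$ be a ball around $(y,0)$ in the slice that meets $\bigcup\mathcal H$ only in $H_{\mathbb C}$. As $\Psi$ is continuous and $\Psi(y,0)=(y,0)$, for a short interval and small $b'$ the corresponding piece of $\Psi(\xi',b')$ lies in
\[
O^+=\{(x,b)\in O:\ b>0,\text{ or }b=0\text{ and }x\notin H\}\subset U,
\]
and its endpoints lie in $\Pi$ on opposite sides of $H$. The set $O^+$ is star-shaped with respect to any of its points of positive height, hence simply connected. So the piece is homotopic in $O^+$ to the following path with the same endpoints: a segment in one half of the disc $O\cap\Pi$ to $y\pm\eta d$, the upper half-turn or its inverse, and a segment in the other half. Each half lies in a chamber, and $\eta$ is as small as we like.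
\end{proof}

\section{The monodromy of a half-turn}\label{sec:monodromy}

Let $G_\Pi$ be the group with generators $g_H$, $H\in\mathcal A$, and the relations that all $\mathsf w(C,\theta_0)[g]$ with $C\cap\Pi\neq\emptyset$ and $\theta_0\in\mathbb R$ are equal. For regular $u\in\Pi$ let $\phi_u:\pi_1(F_u,0)\to G_\Pi$ be the homomorphism $x_H(u)\mapsto g_H$.

\begin{proposition}\label{prop:monodromy}
Let $\delta$ be a path from $u$ to $u'$ that is either a path in $\Pi$ inside a chamber, or a half-turn at a point $y\in\Pi$ of radius smaller than a suitable $\eta(y)>0$. Then $\phi_{u'}\circ\Phi_\delta=\phi_u$.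
\end{proposition}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[gray,dashed] (-3.6,0)--(3.6,0);
\draw[gray,dotted,thick,->] (3,0) arc (0:-172:3);
\draw[thick,->] (0,0)--(1.3,0);
\draw[thick] (1.3,0)--(2.1,0);
\draw[thick,->] (2.1,0) arc (0:-90:2.1);
\draw[thick] (0,-2.1) arc (-90:-180:2.1) -- (-2.8,0);
\draw[thick] (-3,0) circle (0.2);
\fill (-3,0) circle (0.06) node[above=6pt] {$\lambda_H(u')$};
\draw[fill=white] (3,0) circle (0.06) node[above=3pt] {$\lambda_H(u)$};
\foreach \p in {(50:1.2),(125:1.0),(-40:1.1),(-95:1.4),(-145:0.9)} \fill \p circle (0.06);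
\fill (0,0) circle (0.04) node[above] {$0$};
\node at (0.1,1.35) {$A_+$};
\node at (0.15,-0.7) {$A_-$};
\end{tikzpicture}
\caption{The plane of $\lambda$ during an upper half-turn of the direction from $u$ to $u'$ around the wall $H$. The puncture $\lambda_H$ travels far out along the dotted arc; the other punctures hardly move. The straight loop around $\lambda_H(u)$ is dragged to the thick loop, which differs from the straight loop around $\lambda_H(u')$ by conjugation with the block $A_-$ of punctures it has passed.}
\label{fig:halfturn}
\end{figure}

\begin{proof}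
Along a real path inside a chamber the punctures move on fixed distinct rays. The straight loops form continuous families, so $\Phi_\delta(x_H(u))=x_H(u')$.

Now let $y\in\Pi$ lie only on $H$. Let $\theta$ be the argument of $-\alpha_H(v)/\alpha_H(d)$. By \eqref{eq:generic}, the arguments of the nonzero numbers $\lambda_K(y)$, $K\neq H$, are distinct modulo $\pi$ from each other and from $\theta$. Choose discs $D_K$ centered at $\lambda_K(y)$ that lie in pairwise disjoint thin open sectors avoiding the rays $\theta$ and $\theta+\pi$, and choose $R$ such that all $D_K$ lie in $|\lambda|<R$. Along $y+\eta e^{i\varphi}d$ we have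
\[
\lambda_H=-\frac{\alpha_H(v)}{\eta\,\alpha_H(d)}\,e^{-i\varphi},
\]
of argument $\theta-\varphi$ and constant modulus. Choose $\eta(y)$ such that for $\eta<\eta(y)$ this modulus exceeds $R$, each $\lambda_K$ with $K\ne H$ stays in the interior of $D_K$, and $\alpha_K$ does not vanish on $[y-\eta d,y+\eta d]$. Let $u=y+\eta d$, $u'=y-\eta d$, with chambers $C$, $C'$; both meet $\Pi$. For $K\neq H$ the argument of $\lambda_K$ is the same at $u$ and $u'$, while that of $\lambda_H$ is $\theta$ at $u$ and $\theta+\pi$ at $u'$. Let $A_+$ and $A_-$ be the words listing, by increasing argument, the $K$ with argument in $(\theta,\theta+\pi)$ and in $(\theta-\pi,\theta)$.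

\emph{Transport.} For $K\neq H$, the loop that goes straight to $D_K$, once around $\partial D_K$ and back lies in every fiber along the half-turn. At $u$ and $u'$ it represents $x_K$, since the part of the thin sector in $|\lambda|<R$ is convex and contains only one puncture. So $\Phi_\delta(x_K(u))=x_K(u')$.

Let $\delta$ be the upper half-turn, along which $\lambda_H$ moves clockwise (Figure~\ref{fig:halfturn}). Consider the loops that go along the ray $\theta$ out to radius $R$, along the clockwise arc to the angle $\theta-\varphi$, radially out until near $\lambda_H$, around a small counterclockwise circle, and back the same way. They form a continuous family in the fibers, starting with $x_H(u)$. At $\varphi=\pi$, insert the ray $\theta-\pi$ from radius $R$ in to $0$ and out again; it carries no puncture. The loop becomes $\Sigma^{-1}x_H(u')\Sigma$, where $\Sigma$ is the sector loop of radius $R$ from $\theta-\pi$ to $\theta$. By Lemma~\ref{lem:sector},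
\[
\Phi_\delta(x_H(u))=A_-[x(u')]^{-1}\;x_H(u')\;A_-[x(u')].
\]
For the lower half-turn $\lambda_H$ moves counterclockwise. The approach path now follows the ray $\theta$ and the counterclockwise arc to $\theta+\pi$, so the loop is $\Sigma'x_H(u')\Sigma'^{-1}$ with $\Sigma'$ the sector loop from $\theta$ to $\theta+\pi$, and
\[
\Phi_\delta(x_H(u))=A_+[x(u')]\;x_H(u')\;A_+[x(u')]^{-1}.
\]

\emph{Relations.} Reading off the arguments gives
\[
\mathsf w(C,\theta)=HA_+A_-,\quad \mathsf w(C',\theta)=A_+HA_-,\quad \mathsf w(C',\theta+\pi)=HA_-A_+,\quad \mathsf w(C,\theta+\pi)=A_-HA_+ .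
\]
In $G_\Pi$ the first two words are equal, so $g_H$ commutes with $A_+[g]$; the last two are equal, so $g_H$ commutes with $A_-[g]$. Hence $\phi_{u'}\Phi_\delta(x_H(u))=g_H$ in both cases, and $\phi_{u'}\Phi_\delta=\phi_u$. For the inverse half-turns use $\Phi_{\delta^{-1}}=\Phi_\delta^{-1}$.
\end{proof}

In Example~\ref{ex:boolean}, crossing $H_2$ has $\theta=\pi/3$, $A_+=H_3$, $A_-=H_1$. In Example~\ref{ex:lines}, one of $A_\pm$ is empty and the other contains all letters except $H$.

\begin{proof}[Proof of Theorem~\ref{thm:arr}(ii),(iii)]
Let $u\in\ell\cap V_{\mathbb R}\subset\Pi$ be regular; by (G1) all but finitely many points qualify. By Propositions~\ref{prop:halfturns} and~\ref{prop:monodromy}, $\phi_u\circ\Phi_\delta=\phi_u$ for all $\delta\in\pi_1(U,u)$. So $\phi_u$ kills $\mathcal N$, and by Proposition~\ref{prop:vk} it induces a homomorphism $\pi_1(M,v)\to G_\Pi$ with $m_H\mapsto g_H$. By part (i), $g_H\mapsto m_H$ defines a homomorphism $G_\Pi\to\pi_1(M,v)$. The $g_H$ generate $G_\Pi$ and, by Proposition~\ref{prop:vk}, the $m_H$ generate $\pi_1(M,v)$; so the two maps are mutually inverse. This is the presentation in (iii).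 The further relations in (ii) hold in $\pi_1(M,v)$ by (i), so adding them does not change the group.

A chamber is convex, so it meets $\Pi$ in a convex set, and the chambers meeting $\Pi$ correspond to the regions cut out by the $N$ lines $H\cap\Pi$. Draw the lines one at a time. A new line that meets the earlier ones in $k$ points is cut into $k+1$ pieces and adds $k+1$ regions. By Lemma~\ref{lem:slice}, the point $x_X(0)$ is counted once for each line through it except the first, that is, $\nu_X-1$ times. The total is $1+N+b_2$.
\end{proof}

\section{The dual generators as straight paths}\label{sec:coxeter}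

Let $(W,S)$ be finite irreducible of rank $n\ge2$, acting as a reflection group on a Euclidean space $V_{\mathbb R}$ of dimension $n$. For $t\in T$ let $\alpha_t$ be the positive unit root, also viewed as the form $\alpha_t(x)=(\alpha_t,x)$, extended $\mathbb C$-linearly to $V$, so that $t(x)=x-2\alpha_t(x)\alpha_t$. Let $H_t=\ker\alpha_t$, $\mathcal A=\{H_t:t\in T\}$, and let $C_0$ be the fundamental chamber, where all $\alpha_t$ are positive. We use the following textbook facts.
\begin{enumerate}
\item[(W1)] $W$ acts simply transitively on the chambers; $w_0C_0=-C_0$, and $w_0$ has length $N$ in $S$.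
\item[(W2)] The stabilizer of a point of the closure of $C_0$ is generated by the simple reflections fixing it.
\item[(W3)] $s\in S$ permutes the positive roots other than $\alpha_s$.
\item[(W4)] The simple roots form a basis; $(\alpha_s,\alpha_{s'})\le0$ for $s\neq s'$ in $S$, with strict inequality exactly for the edges of the Coxeter graph, which is a tree.
\end{enumerate}
A tree is bipartite: $S=S_+\sqcup S_-$ with no edge inside $S_+$ or $S_-$, and both parts are nonempty as $n\ge2$. For $\epsilon=\pm$, the roots $\alpha_s$, $s\in S_\epsilon$, are orthonormal. Let $W_\epsilon=\langle S_\epsilon\rangle$ and $w_\epsilon=\prod_{s\in S_\epsilon}s$. In this section $c=w_+w_-$ is the \emph{bipartite} Coxeter element.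

The group $W$ acts freely on $M$: if $w$ fixes $x+iy\in M$, it fixes $x+\rho y$ for all real $\rho$, and this vector is regular for all but finitely many $\rho$. So $M\to M/W$ is a covering. Sending a loop at $[v']$ whose lift runs from $v'$ to $gv'$ to the element $g$ defines a homomorphism $\pi_1(M/W,[v'])\to W$ with kernel $\pi_1(M,v')$; it is multiplicative because the lift of a product is the first lift followed by the $g$-translate of the second.

Let $v'\in M$ and $t\in T$, and suppose that the segment $[v',tv']$ meets $\bigcup_s(H_s)_{\mathbb C}$ only at its midpoint $v'-\alpha_t(v')\alpha_t$, which lies on $(H_t)_{\mathbb C}$ only. On the complex line $v'+\mathbb C\alpha_t$ the form $\alpha_t$ is a coordinate, $t$ acts by $z\mapsto-z$, and the segment runs from $z_0=\alpha_t(v')$ to $-z_0$. Let $\tilde\beta_t(v')$ be the path along the segment with a small counterclockwise half-circle around the midpoint, and let the \emph{half-twist} $\beta_t(v')$ be its image, a loop in $M/W$ that maps to $t$. The lift of $\beta_t(v')^2$ is $\tilde\beta_t(v')$ followed by its image under $z\mapsto-z$; the two half-circles make a full counterclockwise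 circle, so
\begin{equation}\label{eq:square}
\beta_t(v')^2=m_{H_t}(v',\alpha_t).
\end{equation}

For $r\in C_0$ and $s\in S$, the segment $[r,sr]$ meets only $H_s$, since by (W3) every $\alpha_t$ with $t\neq s$ is positive at both ends. We use two published theorems.
\begin{enumerate}
\item[(B1)] Brieskorn \cite{Brieskorn}: for $r\in C_0$, the map $s\mapsto\beta_s(r)$ extends to an isomorphism $B(W)\to\pi_1(M/W,[r])$.
\item[(B2)] Bessis \cite{Bessis}, Brady--Watt \cite{BW}, for bipartite $c$: the map $s\mapsto\mathbf s$ extends to an isomorphism $B(W)\to B_c(W)$.
\end{enumerate}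
Statement (B1) does not depend on conventions: complex conjugation on $M$ fixes $r$ and exchanges clockwise and counterclockwise half-circles, and the braid relations are invariant under reversal of words.

These theorems describe the generators $\mathbf s$, $s\in S$, as straight paths from a real base point, but say nothing directly about the other $\mathbf t$. The idea is that every $\mathbf t$ is conjugate to some $\mathbf s$ by a power of $\mathbf c$, and that from a base point $v_0$ which is an eigenvector of $c$, conjugation by $\mathbf c$ is realized by rotating the whole picture by a scalar, which preserves straightness.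

\subsection*{The Coxeter plane}

By (W4) the Gram matrix of the simple roots is $I-J$, where $J$ has nonnegative entries, positive exactly on the edges of a connected graph; connectedness is where irreducibility of $W$ is used. By the Perron--Frobenius theorem, $J$ has an eigenvector $(a_s)_{s\in S}$ with all $a_s>0$, say with eigenvalue $\rho$. Let $(\varpi_s)$ be the basis dual to $(\alpha_s)_{s\in S}$, and put
\[
p_+=\sum_{s\in S_-}a_s\varpi_s,\qquad p_-=\sum_{s\in S_+}a_s\varpi_s,\qquad\Lambda=\mathbb Rp_+\oplus\mathbb Rp_- .
\]
By (W2) the stabilizer of $p_\epsilon$ is $W_\epsilon$. An element of $W_\epsilon$ is a product of $k$ distinct commuting reflections and has $(-1)$-eigenspace of dimension $k$, so $W_\epsilon\cap T=S_\epsilon$. We claim that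
\[
\sum_{s\in S_+}a_s\alpha_s=p_--\rho\,p_+ .
\]
Indeed, pair both sides with $\alpha_{s'}$. For $s'\in S_+$ both give $a_{s'}$. For $s'\in S_-$ the left side gives $-\sum_{s\in S_+}J_{s's}a_s=-\rho a_{s'}$, since $J_{s's}=0$ for $s\in S_-$, and so does the right side. Thus $w_+$ fixes $p_+$ and negates $p_--\rho p_+$: it preserves $\Lambda$ and acts on it as the reflection in the line $\mathbb Rp_+$. Exchanging signs, $w_-$ acts on $\Lambda$ as the reflection in $\mathbb Rp_-$. The open cone $\mathcal K=\mathbb R_{>0}p_++\mathbb R_{>0}p_-$ lies in $C_0$.

Orient $\Lambda$ so that $p_-$ has angle $0$ and $p_+$ has angle $\psi\in(0,\pi)$, and let $r(\theta)$ be the unit vector at angle $\theta$. On angles, $w_-$ acts by $\theta\mapsto-\theta$ and $w_+$ by $\theta\mapsto2\psi-\theta$, so $c$ is the rotation by $2\psi$. Put $c_{2k}=c^k$ and $c_{2k+1}=c^kw_+$, and let $\epsilon(j)=+$ for $j$ even and $-$ for $j$ odd. Then $c_{j+1}=c_jw_{\epsilon(j)}$, the cone $c_j\mathcal K\subset c_jC_0$ consists of the angles in $(j\psi,(j+1)\psi)$, and the ray at angle $(j+1)\psi$ is spanned by a vector $c^kp_{\epsilon(j)}$.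

\begin{lemma}\label{lem:plane}
We have $\psi=\pi/h$, where $h$ is the order of $c$, and $c_h=w_0$. Moreover:
\begin{enumerate}
\item[(a)] every $t\in T$ equals $c^ksc^{-k}$ for some $s\in S$ and $k\in\mathbb Z$;
\item[(b)] if $t\neq t'$ in $T$ and $H_t\cap\Lambda=H_{t'}\cap\Lambda$, then $\alpha_t\perp\alpha_{t'}$;
\item[(c)] $\sum_{j=j_0}^{j_0+h-1}|S_{\epsilon(j)}|=N$ for every $j_0\ge0$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $j$ be the integer with $j\psi\le2\pi<(j+1)\psi$. Then $c_j\mathcal K$ meets $\mathcal K$, so $c_jC_0=C_0$ and $c_j=1$ by (W1). Hence $c_j\mathcal K=\mathcal K$ and $j\psi=2\pi$. As $c_j$ has determinant $(-1)^j$ on $\Lambda$, $j=2h$ is even. So $c^h=1$, and $h$ is the order of $c$ because it is the order of the rotation by $2\pi/h$. Since $c_h\mathcal K=-\mathcal K$, we get $c_hC_0=-C_0$ and $c_h=w_0$.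

Since $\Lambda$ meets $C_0$, the intersection $H_t\cap\Lambda$ is a line. It avoids the cones $c_j\mathcal K$, so it is spanned by some $c^kp_\epsilon$. A reflection $t$ fixes $c^kp_\epsilon$ if and only if $c^{-k}tc^k\in W_\epsilon\cap T=S_\epsilon$. This gives (a) and (b), and shows that the ray at angle $(j+1)\psi$ lies on exactly $|S_{\epsilon(j)}|$ hyperplanes. Any $h$ consecutive rays span $h$ distinct lines, and each $H_t\cap\Lambda$ is exactly one of them; this is (c).
\end{proof}

\subsection*{The eigenvector as base point}

Let $r_*=r(\psi/2)\in C_0$ and $v_0=r_*+i\,r(\psi/2-\pi/2)$. From $r(\theta_1+\theta)=\cos\theta\,r(\theta_1)+\sin\theta\,r(\theta_1+\pi/2)$ we get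
\begin{equation}\label{eq:rot}
e^{i\theta}v_0=r(\tfrac\psi2+\theta)+i\,r(\tfrac\psi2+\theta-\tfrac\pi2),\qquad\text{so}\qquad cv_0=e^{2i\psi}v_0 .
\end{equation}

\begin{lemma}\label{lem:v0}
For all $\theta\in\mathbb R$ and $t\in T$, the point $e^{i\theta}v_0$ lies in $M$ and $\beta_t(e^{i\theta}v_0)$ is defined.
\end{lemma}

\begin{proof}
Multiplication by $e^{i\theta}$ preserves the hyperplanes and commutes with $t$, so let $\theta=0$. The real and imaginary parts of $v_0$ form a basis of $\Lambda$, so the $\mathbb R$-linear map $\Lambda^*\to\mathbb C$, $\alpha\mapsto\alpha(v_0)$, is injective. As $\alpha_t|_\Lambda\neq0$, we get $v_0\in M$. On $[v_0,tv_0]$, parametrized as $v_0-\mu\alpha_t(v_0)\alpha_t$ with $0\le\mu\le2$, the form $\alpha_{t'}$ with $t'\ne t$ equals $\alpha_{t'}(v_0)-\mu(\alpha_{t'},\alpha_t)\alpha_t(v_0)$. If this vanishes, then $(\alpha_{t'},\alpha_t)\neq0$, and $\alpha_{t'}|_\Lambda$ is a real multiple of $\alpha_t|_\Lambda$ by injectivity. This contradicts Lemma~\ref{lem:plane}(b).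
\end{proof}

To compare paths with different endpoints we use the \emph{tubes} $\mathcal T_g=gC_0+iV_{\mathbb R}$, $g\in W$. They are convex subsets of $M$, and $gv_0\in\mathcal T_g$. For a path $\pi$ in $M$ from a point of $\mathcal T_g$ to a point of $\mathcal T_{g'}$, extend $\pi$ by segments inside the tubes to a path from $gv_0$ to $g'v_0$, and let $[\![\pi]\!]\in\pi_1(M/W,[v_0])$ be the class of its image. By convexity, $[\![\pi]\!]$ is unchanged under homotopies that keep each endpoint in its tube, $[\![\pi\pi']\!]=[\![\pi]\!][\![\pi']\!]$, and $[\![w\pi]\!]=[\![\pi]\!]$ for $w\in W$.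

Put $\beta_t=\beta_t(v_0)$. Let $v_\sigma=r_*+i\sigma\,r(\psi/2-\pi/2)\in\mathcal T_1$ for $0\le\sigma\le1$ (so $v_\sigma$ runs from $r_*$ to the base point). For $s\in S$ the real part of $[v_\sigma,sv_\sigma]$ is $[r_*,sr_*]$, which avoids $H_t$ for $t\ne s$. So the paths $\tilde\beta_s(v_\sigma)$ form a continuous family from $\mathcal T_1$ to $\mathcal T_s$. Hence $\beta_s=[\![\tilde\beta_s(r_*)]\!]$, and by (B1) and \eqref{eq:family} the map $s\mapsto\beta_s$ extends to an isomorphism $B(W)\to\pi_1(M/W,[v_0])$.

Let $\gamma_j$ be the path $e^{i\theta}v_0$, $j\psi\le\theta\le(j+1)\psi$. By \eqref{eq:rot} it runs from $\mathcal T_{c_j}$ to $\mathcal T_{c_{j+1}}$, and its real part crosses one ray, which lies on several mutually orthogonal walls at once.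

\begin{lemma}\label{lem:cross}
$[\![\gamma_j]\!]=\prod_{s\in S_{\epsilon(j)}}\beta_s$ for all $j\ge0$.
\end{lemma}

\begin{proof}
Write $\epsilon=\epsilon(j)$. We place both sides in a subset of $M$ in which only the hyperplanes of $S_\epsilon$ are visible, so that paths are classified by winding numbers. Let
\[
\mathcal Q=\{x\in V_{\mathbb R}:\alpha_t(x)>0\text{ for all }t\in T\setminus S_\epsilon\},\qquad Y_\epsilon=(\mathcal Q+iV_{\mathbb R})\setminus\bigcup_{s\in S_\epsilon}(H_s)_{\mathbb C}\subset M .
\]
The open convex cone $\mathcal Q$ contains $p_\epsilon$, because $\alpha_t(p_\epsilon)\ge0$ with equality only if $t\in W_\epsilon\cap T=S_\epsilon$. Each $s\in S_\epsilon$ permutes the positive roots other than $\alpha_s$ and fixes $\alpha_{s'}$ for the other $s'\in S_\epsilon$; so it permutes the $\alpha_t$, $t\notin S_\epsilon$. Thus $\mathcal Q$ is $W_\epsilon$-stable and contains $W_\epsilon C_0$. In particular $\mathcal T_1,\mathcal T_{w_\epsilon}\subset Y_\epsilon$, and for $s\in S_\epsilon$ the real part of $\alpha_s$ is positive on $\mathcal T_1$ and negative on $\mathcal T_{w_\epsilon}$.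

\emph{The map $a=(\alpha_s)_{s\in S_\epsilon}:Y_\epsilon\to(\mathbb C^*)^{S_\epsilon}$ is a homotopy equivalence.} Put $\zeta(z)=R(1+|z|)p_\epsilon+\sum_{s}z_s\alpha_s$. For $R$ large its real part lies in $\mathcal Q$, because $\alpha_t(p_\epsilon)>0$ and $|\alpha_t(\sum_s z_s\alpha_s)|\le|z|$ for $t\notin S_\epsilon$. Also $a(\zeta(z))=z$, since the $\alpha_s$ are orthonormal and vanish at $p_\epsilon$. The fibers of $a$ are convex, so $(1-\tau)x+\tau\zeta(a(x))$ is a homotopy in $Y_\epsilon$ from the identity to $\zeta\circ a$.

Call a path in $Y_\epsilon$ from $\mathcal T_1$ to $\mathcal T_{w_\epsilon}$ \emph{upper} if along it no $\alpha_s$, $s\in S_\epsilon$, takes a value on the negative imaginary axis. Two upper paths $\pi,\pi'$ satisfy $[\![\pi]\!]=[\![\pi']\!]$: join their endpoints inside the tubes to get a loop in $Y_\epsilon$; each coordinate of $a$ stays in the plane slit along the negative imaginary axis, so the loop is null-homotopic.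

The path $c_j^{-1}\gamma_j$ is upper. For $j$ even, $c_j^{-1}$ is the rotation by $-j\psi$ on $\Lambda$, and the real part runs through the angles from $\psi/2$ to $3\psi/2$. For $j$ odd, $c_j^{-1}$ acts on angles by $\theta\mapsto(j+1)\psi-\theta$, and the real part runs from $\psi/2$ to $-\psi/2$. In both cases it passes from $\mathcal K$ through $\mathbb R_{>0}p_\epsilon$ to $w_\epsilon\mathcal K$, inside $\mathcal Q$. The value $\alpha_s(c_j^{-1}e^{i\theta}v_0)=e^{i\theta}\alpha_s(c_j^{-1}v_0)$ starts with argument in $(-\pi/2,\pi/2)$ and turns counterclockwise by $\psi<\pi$, so its argument stays in $(-\pi/2,3\pi/2)$.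

Let $S_\epsilon=\{s_1,\dots,s_k\}$, and let $\pi$ be the concatenation of the paths $\pi_l=s_1\cdots s_{l-1}\tilde\beta_{s_l}(r_*)$, so that $[\![\pi]\!]=\beta_{s_1}\cdots\beta_{s_k}$. With $w=s_1\cdots s_{l-1}$, which fixes $\alpha_{s_l}$, the path $\pi_l$ is $wr_*+(z-z_0)\alpha_{s_l}$, where $z$ runs from $z_0=\alpha_{s_l}(r_*)>0$ to $-z_0$ through the closed upper half-plane, avoiding $0$. Its real part lies on the segment $[wr_*,ws_lr_*]\subset\mathcal Q$. Along it $\alpha_{s_l}=z$, and the other $\alpha_s$, $s\in S_\epsilon$, are constant, real and nonzero. So $\pi$ is upper, and $[\![\gamma_j]\!]=[\![c_j^{-1}\gamma_j]\!]=[\![\pi]\!]$.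
\end{proof}

Let $f:B_c(W)\to\pi_1(M/W,[v_0])$ be the isomorphism with $f(\mathbf s)=\beta_s$ for $s\in S$, obtained from (B1) and (B2). Let $\gamma=[\![\gamma_0\gamma_1]\!]$, the class of the loop $[e^{i\theta}v_0]$, $0\le\theta\le2\psi$.

\begin{proposition}\label{prop:dual}
$f(\mathbf t)=\beta_t$ for all $t\in T$, and $f(\Delta^2)=\Omega(v_0)$.
\end{proposition}

\begin{proof}
\emph{The element $\mathbf c$.} The shortest words for $c$ in $T$ have length $n$. Indeed, if $cx=x$, then $w_-x=w_+x$, so $x-w_+x=x-w_-x$ lies both in the span of the $\alpha_s$, $s\in S_+$, and in the span of the $\alpha_s$, $s\in S_-$, hence is $0$. As $x-w_\epsilon x=2\sum_{s\in S_\epsilon}\alpha_s(x)\alpha_s$, the vector $x$ is orthogonal to all simple roots, so $x=0$. A product of fewer than $n$ reflections fixes a nonzero vector. So the word $\prod_{S_+}s\prod_{S_-}s$ belongs to $\mathrm{Red}_T(c)$. Let $\mathbf c\in B_c(W)$ be the common value of the words of $\mathrm{Red}_T(c)$. By Lemma~\ref{lem:cross}, $f(\mathbf c)=\gamma$.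

\emph{Conjugation in $B_c(W)$.} Let $t\in T$ and $t'=c^{-1}tc$. For $y\in W$, the equations $ty=c$ and $yt'=c$ are both equivalent to $y=tc$. So $t\,t_2\cdots t_n\in\mathrm{Red}_T(c)$ if and only if $t_2\cdots t_n\,t'\in\mathrm{Red}_T(c)$. In that case, with $\mathbf y=\mathbf t_2\cdots\mathbf t_n$, we have $\mathbf c=\mathbf t\mathbf y=\mathbf y\mathbf t'$, hence $\mathbf c^{-1}\mathbf t\mathbf c=\mathbf y^{-1}\mathbf c=\mathbf t'$. This applies to every $t$ that begins a word of $\mathrm{Red}_T(c)$. The set of such $t$ is stable under conjugation by $c^{\pm1}$, as $\mathrm{Red}_T(c)$ is. It contains each $s\in S_+$, since the elements of $S_+$ commute, and $csc^{-1}$ for each $s\in S_-$, since such an $s$ ends a word. By Lemma~\ref{lem:plane}(a) it is all of $T$. Therefore the generator attached to $c^ksc^{-k}$ is $\mathbf c^k\mathbf s\mathbf c^{-k}$ for all $k\in\mathbb Z$.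

\emph{Conjugation in $\pi_1(M/W,[v_0])$.} By Lemma~\ref{lem:v0}, $\beta_t(e^{i\theta}v_0)$, $0\le\theta\le2\psi$, is a continuous family of loops whose base point runs along $\gamma$. By \eqref{eq:family} and \eqref{eq:rot}, $\gamma^{-1}\beta_t\gamma=\beta_t(cv_0)$. The complex linear map $c^{-1}$ sends $[cv_0,tcv_0]$ to $[v_0,t'v_0]$ and preserves the orientation of complex lines, so it sends $\tilde\beta_t(cv_0)$ to $\tilde\beta_{t'}(v_0)$. Thus $\gamma^{-1}\beta_t\gamma=\beta_{t'}$ for all $t$. For $t=c^ksc^{-k}$ we obtain $f(\mathbf t)=\gamma^k\beta_s\gamma^{-k}=\beta_t$.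

\emph{The full twist.} We have $\Omega(v_0)=[\![\gamma_0\cdots\gamma_{h-1}]\!]\,[\![\gamma_h\cdots\gamma_{2h-1}]\!]$. By Lemmas~\ref{lem:cross} and~\ref{lem:plane}(c), each factor is a positive word of length $N$ in the $\beta_s$, $s\in S$. The corresponding words in $S$ have products $c_h=w_0$ and $c_h^{-1}c_{2h}=w_0^{-1}=w_0$. Since $w_0$ has length $N$, both words are reduced, and each factor corresponds to $\Delta\in B(W)$. The isomorphism (B2) is compatible with the maps to $W$ and sends the square of $\Delta$ to a generator of the center of $P_c(W)$ of length $2N>0$, that is, to the full twist.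
\end{proof}

Lemma~\ref{lem:cross} also gives $\Omega(v_0)=\gamma^h$, so $\Delta^2=\mathbf c^h$, as found by hand in Example~\ref{ex:A2}.

The point $v_0$ need not satisfy \eqref{eq:generic}: two reflections $s\ne s'$ in $S_\epsilon$ have $H_s\cap\Lambda=H_{s'}\cap\Lambda$, so $\alpha_s(v_0)/\alpha_{s'}(v_0)$ is real. A small perturbation repairs this.

\begin{proposition}\label{prop:dictionary}
For $c$ bipartite and every $v$ satisfying \eqref{eq:generic} and close enough to $v_0$, there is an isomorphism
\[
P_c(W)\cong\pi_1(M,v),\qquad\mathbf t^2\mapsto m_{H_t},\qquad\Delta^2\mapsto\Omega .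
\]
Such points $v$ exist.
\end{proposition}

\begin{proof}
By Proposition~\ref{prop:dual}, $f$ is compatible with the maps to $W$, so it restricts to an isomorphism $P_c(W)\to\pi_1(M,v_0)$; by \eqref{eq:square} it sends $\mathbf t^2$ to $m_{H_t}(v_0,\alpha_t)$. The compact segment from $v_0$ to $v_0-\alpha_t(v_0)\alpha_t$ avoids the closed sets $(H_{t'})_{\mathbb C}$, $t'\neq t$. So there is a ball $O\subset M$ around $v_0$ such that $m_{H_t}(v',\alpha_t)$ is defined for all $v'\in O$ and $t\in T$. Let $v\in O$ satisfy \eqref{eq:generic}; such points are dense. Along $[v_0,v]$ the loops $m_{H_t}(v',\alpha_t)$ and $\Omega(v')$ form continuous families. By \eqref{eq:family}, the change of base point along $[v_0,v]$ sends $m_{H_t}(v_0,\alpha_t)$ to $m_{H_t}(v,\alpha_t)=m_{H_t}$ and $\Omega(v_0)$ to $\Omega$.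
\end{proof}

\section{The presentation of the pure braid group}\label{sec:proof}

We first reduce to the bipartite case. All Coxeter elements are conjugate in $W$ \cite[\S3.16]{Humphreys}.

\begin{lemma}\label{lem:conj}
Let $c'=wcw^{-1}$ be two Coxeter elements. Sending the generator of $t$ to the generator of $wtw^{-1}$ defines an isomorphism $B_c(W)\to B_{c'}(W)$ that maps $P_c(W)$ onto $P_{c'}(W)$, $\mathbb T$ onto $\mathbb T$, and $\Delta^2$ to $\Delta^2$.
\end{lemma}

\begin{proof}
Conjugation by $w$ maps $\mathrm{Red}_T(c)$ onto $\mathrm{Red}_T(c')$, which gives the isomorphism. It covers conjugation by $w$ on $W$, so it maps $P_c(W)$ onto $P_{c'}(W)$ and center onto center. It preserves the length homomorphism, so it matches the generators of positive length of the two centers.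
\end{proof}

\begin{lemma}\label{lem:red}
The $N$ squares $\mathbf t^2$ are distinct. Positive words in $\mathbb T$ with value $\Delta^2$ exist, and each of them contains every letter exactly once. So $\mathrm{Red}_{\mathbb T}(\Delta^2)$ is the set of all such words.
\end{lemma}

\begin{proof}
In rank $1$ we have $T=\{s\}$, $B_c(W)=\langle\mathbf s\rangle\cong\mathbb Z$ and $\Delta^2=\mathbf s^2$. In rank $\geq 2$, Lemma~\ref{lem:conj} reduces to bipartite $c$; then apply Proposition~\ref{prop:dictionary}, Theorem~\ref{thm:arr}(i) and Remark~\ref{rem:wind}.
\end{proof}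

\begin{proof}[Proof of Theorem~\ref{thm:main}]
In rank $1$, $\mathrm{Red}_{\mathbb T}(\Delta^2)$ is the single word $\mathbf s^2$, so $G$ is free on one generator, and $P_c(W)=\langle\mathbf s^2\rangle\cong\mathbb Z$.

Let the rank be at least $2$. The isomorphism of Lemma~\ref{lem:conj} carries $\mathrm{Red}_{\mathbb T}(\Delta^2)$ onto $\mathrm{Red}_{\mathbb T}(\Delta^2)$, so we may assume that $c$ is bipartite. Fix $v$ as in Proposition~\ref{prop:dictionary} and read each chamber word as a word in $\mathbb T$ by $H_t\mapsto\mathbf t^2$. By Theorem~\ref{thm:arr}(i) it has value $\Delta^2$, so it belongs to $\mathrm{Red}_{\mathbb T}(\Delta^2)$. Let $G_1$ be the group generated by $\mathbb T$ with the relations that all chamber words are equal. These are among the relations of $G$, so there are homomorphisms $G_1\to G\to P_c(W)$ respecting the generators. The first is onto, and the composite is an isomorphism by Theorem~\ref{thm:arr}(ii) and Proposition~\ref{prop:dictionary}. Hence $G\to P_c(W)$ is onto. It is injective: an element of its kernel lifts to an element of $G_1$ that maps to $1$ in $P_c(W)$, hence is $1$.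
\end{proof}

The proof uses only the chamber words, and Theorem~\ref{thm:arr}(iii) with Proposition~\ref{prop:dictionary} cuts these down further.

\begin{corollary}\label{cor:small}
Let $W$ have rank at least $2$, let $c$ be bipartite and $v$ as in Proposition~\ref{prop:dictionary}. Then $P_c(W)=\langle\mathbb T:\overline{\mathcal W}\rangle$, where $\mathcal W\subset\mathrm{Red}_{\mathbb T}(\Delta^2)$ consists of the words $\mathsf w(C,\theta_0)$ of the $1+N+b_2$ chambers $C$ that meet $\Pi$.
\end{corollary}

The number $b_2$ also bounds from below the number of words in any such presentation.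

\begin{proposition}\label{prop:lower}
If $\mathcal W\subset\mathrm{Red}_{\mathbb T}(\Delta^2)$ is nonempty and $P_c(W)=\langle\mathbb T:\overline{\mathcal W}\rangle$, then $|\mathcal W|\ge1+b_2$. For the dihedral group $W=I_2(m)$ the bound is $m$, and it is attained by the $m$ rotations of one word.
\end{proposition}

\begin{proof}
Let $k=|\mathcal W|$. Equating $k$ words takes $k-1$ relators. The presentation complex $\mathcal C$ has one vertex, $N$ edges and $k-1$ faces, so its Euler characteristic gives $1-N+(k-1)=1-\operatorname{rk}H_1(\mathcal C)+\operatorname{rk}H_2(\mathcal C)$. All words of $\mathcal W$ have the same letters, so $H_1(\mathcal C)=\mathbb Z^N$ and $\operatorname{rk}H_2(\mathcal C)=k-1$. A classifying space of $P_c(W)$ is obtained from $\mathcal C$ by attaching cells of dimension at least $3$, so $H_2(\mathcal C)$ surjects onto $H_2(P_c(W))$. The space $M$ is a $K(\pi,1)$ by Deligne \cite{Deligne}, and $\operatorname{rk}H_2(M)=b_2$ by Brieskorn's computation of $H^*(M)$. Hence $b_2\le k-1$.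

For $I_2(m)$ the arrangement consists of $m$ lines in a plane, $\mathcal L_2=\{0\}$ and $b_2=m-1$. The $m$ rotations of a word of $\mathrm{Red}_{\mathbb T}(\Delta^2)$ lie in $\mathrm{Red}_{\mathbb T}(\Delta^2)$. By Example~\ref{ex:lines}, the group obtained by equating them is isomorphic to $F_{m-1}\times\mathbb Z$, and so is $P_c(W)\cong\pi_1(M)$. This group is finitely generated and residually finite, hence Hopfian: every surjective endomorphism is injective. So the natural surjection from the presented group onto $P_c(W)$ is an isomorphism.
\end{proof}

\begin{thebibliography}{9}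

\bibitem{Bessis}
Bessis, \emph{The dual braid monoid}, Ann. Sci. ENS 36 (2003).

\bibitem{BW}
Brady and Watt, Geom. Dedicata 94 (2002).

\bibitem{Brieskorn}
Brieskorn, Invent. Math. 12 (1971).

\bibitem{Deligne}
Deligne, Invent. Math. 17 (1972).

\bibitem{Humphreys}
Humphreys, \emph{Reflection Groups and Coxeter Groups}.

\bibitem{OWR}
\emph{Abstract. Enumerative Combinatorics focusses on the exact and asymptotic counting of combinatorial objects. It is strongly connected to the probabilistic analys}[\dots],
\texttt{https://www.mfo.de/document/1820/OWR\_2018\_23.pdf}.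

\end{thebibliography}
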